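
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Which subspaces of $c_0$ are quotients of $c_0$?}


\begin{abstract}
We prove that a closed subspace $X$ of $c_0$ is isomorphic to a quotient of $c_0$ if and only if its dual $X^*$ is isomorphic to a subspace of $L^1$. No approximation property of $X$ is assumed. The proof gives the sharp constant: the infimum of the Banach--Mazur distances from $X$ to the quotients of $c_0$ equals the infimum of the constants with which $X^*$ embeds into $L^1$. The same construction shows that every closed subspace of $c_0$ is $(1+\eta)$-isomorphic, for each $\eta>0$, to a quotient of a $c_0$-sum of finite-dimensional spaces.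
\end{abstract}

\section{The question and the results}

Let $c_0=c_0(\mathbb N)$ be the space of scalar sequences tending to $0$ with the supremum norm, and let $L^1=L^1([0,1])$. Scalars are real or complex, fixed throughout. A Banach space \emph{embeds} into another if it is isomorphic to a closed subspace of it.

If $X$ is isomorphic to a quotient $c_0/M$, then $X^*$ is isomorphic to the annihilator $M^\perp\subset c_0^*=\ell_1$. Since $\ell_1$ embeds isometrically into $L^1$ (use normalized indicators of disjoint intervals), we get
\begin{equation}\label{easy}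
X\simeq c_0/M\quad\Longrightarrow\quad X^*\ \text{embeds into}\ \ell_1\ \text{and hence into}\ L^1 .
\end{equation}
When can this be reversed? Some condition on $X$ is needed. The space $\ell_2=\ell_2^*$ embeds into $L^1$ (by Khintchine's inequality, as the span of the Rademacher functions), but it is not a quotient of $c_0$: otherwise it would embed into $\ell_1$, where weakly convergent sequences converge in norm, whereas the unit vector basis of $\ell_2$ is weakly null and normalized. So let us restrict to closed subspaces $X$ of $c_0$.

Two examples show what the condition on $X^*$ then measures. Every finite-dimensional space is $2$-isomorphic to a subspace of some $\ell_\infty^N$, so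
\[
X_1=\Big(\bigoplus_n \ell_2^n\Big)_{c_0}\qquad\text{and}\qquad X_2=\Big(\bigoplus_n \ell_1^n\Big)_{c_0}
\]
are isomorphic to closed subspaces of $c_0$. The dual $X_1^*=(\bigoplus\ell_2^n)_{\ell_1}$ embeds into $L^1$, because $\ell_2$ does and an $\ell_1$-sum of countably many copies of $L^1$ is isometric to $L^1$. And $X_1$ is a quotient of $c_0$: the spaces $\ell_2^n$ embed, with one common constant, into spaces $\ell_1^{N_n}$ (perturb to step functions in $L^1$), so dually they are uniformly quotients of $\ell_\infty^{N_n}$, and these quotient maps sum to a surjection onto $X_1$ from $(\bigoplus\ell_\infty^{N_n})_{c_0}$, which is isometric to $c_0$. On the other hand $X_2^*=(\bigoplus\ell_\infty^n)_{\ell_1}$ does not embed into $L^1$. Indeed, if $y_1,\dots,y_n\in L^1$ are the images of the unit vectors under an embedding $J$ of $\ell_\infty^n$ with $\|y\|\le\|Jy\|\le\lambda\|y\|$, then, averaging over signs and using Khintchine's and Minkowski's inequalities,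
\[
\lambda\ \ge\ \mathop{\mathrm{Ave}}_{\pm}\Big\|\sum_k\pm y_k\Big\|_1\ \ge\ c\int\Big(\sum_k|y_k|^2\Big)^{1/2}\ge\ c\Big(\sum_k\|y_k\|_1^2\Big)^{1/2}\ge c\sqrt n ,
\]
with an absolute constant $c>0$; an embedding of $X_2^*$ would give this for all $n$ with the same $\lambda$. By \eqref{easy}, $X_2$ is not a quotient of $c_0$. For these two spaces the converse of \eqref{easy} thus holds, and this was checked by hand, one summand at a time. A general subspace of $c_0$ comes with no decomposition into summands.

Recall that a Banach space $Z$ has the \emph{bounded approximation property} (BAP) with constant $\beta$ if for every compact $K\subset Z$ and every $\varepsilon>0$ there is a finite-rank operator $P$ on $Z$ with $\|P\|\le\beta$ and $\|Pz-z\|<\varepsilon$ for $z\in K$. For $\beta=1$ this is the \emph{metric approximation property} (MAP). The paper \cite{source} contains the equivalence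
\[
X \text{ is isomorphic to a quotient of } c_0\iff X^*\text{ embeds into }L^1
\]
for closed subspaces $X\subset c_0$ with the MAP, described there as a partial converse to the Alspach--James theorem. The question, whose source is \cite{source}, is whether the MAP is needed. It is not: by Theorem~\ref{A} below the equivalence holds for every closed subspace $X$ of $c_0$ (for $X=\{0\}$ both sides are trivially true).

\medskip
We say that $Y$ \emph{$\lambda$-embeds} into $Z$ if there is a linear $J:Y\to Z$ with $\|y\|\le\|Jy\|\le\lambda\|y\|$ for all $y\in Y$; such a $J$ is called a $\lambda$-embedding. After scaling, every isomorphic embedding has this form for some $\lambda$. The Banach--Mazur distance is denoted by $d$, with $d=\infty$ for non-isomorphic spaces, and $\inf\emptyset=\infty$.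

\begin{theorem}\label{A}
Let $X\ne\{0\}$ be a closed subspace of $c_0$. Then $X$ is isomorphic to a quotient of $c_0$ if and only if $X^*$ embeds into $L^1$. Quantitatively, if $X^*$ $\lambda$-embeds into $L^1$, then for every $\eta>0$ there is a surjection $T:c_0\to X$ with $\|T\|\le\lambda+\eta$ which maps the open unit ball of $c_0$ onto a set containing the open unit ball of $X$. In particular $d(X,c_0/\ker T)\le\lambda+\eta$.
\end{theorem}

The constant is sharp, and it is determined by the finite-dimensional subspaces of $X^*$.

\begin{theorem}\label{B}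
For a closed subspace $X\neq\{0\}$ of $c_0$ the following four numbers in $[1,\infty]$ coincide:
\begin{align*}
q&=\inf\{d(X,c_0/M): M\subset c_0\text{ closed subspace}\};\\
e_1&=\inf\{\lambda: X^*\ \lambda\text{-embeds into }\ell_1\};\\
e&=\inf\{\lambda: X^*\ \lambda\text{-embeds into }L^1\};\\
f&=\inf\{\lambda: \text{every finite-dimensional } F\subset X^*\ \lambda\text{-embeds into }\ell_1\}.
\end{align*}
\end{theorem}

The construction needs only uniformly bounded finite-rank approximations of the identity of $L^1$. That their ranges can be taken to be spaces $\ell_1^N$ serves only to identify the domain of $T$ with $c_0$. So $L^1$ can be replaced by any space with the BAP, at the cost of a more general $c_0$-sum as the domain.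

\begin{theorem}\label{C}
Let $X\ne\{0\}$ be a closed subspace of $c_0$, and suppose $X^*$ $\lambda$-embeds into a Banach space $Z$ with the BAP (with any constant $\beta$). Then for every $\eta>0$ there are finite-dimensional subspaces $H_n\subset Z$ and a surjection $T:\big(\bigoplus_n H_n^*\big)_{c_0}\to X$ with $\|T\|\le\lambda+\eta$ which maps the open unit ball onto a set containing the open unit ball of $X$. In particular, every closed subspace of $c_0$ is, for each $\eta>0$, $(1+\eta)$-isomorphic to a quotient of a $c_0$-sum of finite-dimensional spaces.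
\end{theorem}

\begin{corollary}\label{D}
A Banach space $X$ is isomorphic to a quotient of $c_0$ if and only if $X$ is isomorphic to a subspace of $c_0$ and $X^*$ embeds into $L^1$.
\end{corollary}

\paragraph{What has to be overcome.} An operator $T:c_0\to X$ is onto exactly when $T^*:X^*\to\ell_1$ is an isomorphic embedding, and the operators of the form $T^*$ are the weak$^*$-to-weak$^*$ continuous ones. So we must turn an arbitrary embedding of $X^*$ into $L^1$ into a \emph{weak$^*$-continuous} embedding into $\ell_1$. In predual terms, the adjoint $U=J^*$ of the given embedding maps $L_\infty$ into $X^{**}$, while we want values in $X$. The plan is to approximate $U$ by finite-rank operators into $X$. The approximation property used for this is that of $L^1$, not that of $X$. The values of $UP^*$, with $P$ of finite rank on $L^1$, are then moved from $X^{**}$ into $X$ by local reflexivity. This controls only finitely many coordinates of the result, and Section~\ref{model} shows on a small example what happens to the others and how to repair it.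

\section{Notation and standard facts}\label{facts}

All dualities are bilinear pairings. Throughout, $X\neq\{0\}$ is a closed subspace of $c_0$, $j:X\to c_0$ is the inclusion, and $(e_i^*)$ are the unit vectors of $\ell_1=c_0^*$. For $x^{**}\in X^{**}$ we write
\[
x^{**}(i)=\langle x^{**},j^*e_i^*\rangle ,
\]
the $i$-th coordinate of $j^{**}x^{**}\in\ell_\infty$. Since $j^{**}$ is isometric, $\|x^{**}\|=\sup_i|x^{**}(i)|$. We regard $X$ as a subspace of $X^{**}$; for $x\in X$, $x(i)$ is the usual coordinate. For an operator $A$ from a Banach space into $X^{**}$ and $B\subset\mathbb N$ put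
\[
\|A\|_B=\sup\{|(Ah)(i)|:\ i\in B,\ \|h\|\le1\},
\]
so that $\|A\|_{\mathbb N}=\|A\|$; for $B=\emptyset$ this is $0$. Closed unit balls are denoted by $B_Y$. We use five facts.

\smallskip
(F1) \emph{Local reflexivity} (Lindenstrauss--Rosenthal; Johnson--Rosenthal--Zippin). Given finite-dimensional $G\subset X^{**}$, $F\subset X^*$ and $\varepsilon>0$, there is a linear $R:G\to X$ with $\|R\|\le1+\varepsilon$ and $\langle Rg,x^*\rangle=\langle g,x^*\rangle$ for all $g\in G$, $x^*\in F$.

(F2) \emph{Lifting.} If $J:X^*\to Z$ is linear and bounded with $\|x^*\|\le\|Jx^*\|$ for all $x^*$, then every $x^{**}\in X^{**}$ equals $J^*h$ for some $h\in Z^*$ with $\|h\|\le\|x^{**}\|$. Indeed, the functional $Jx^*\mapsto\langle x^{**},x^*\rangle$ on $J(X^*)$ has norm at most $\|x^{**}\|$; extend it by Hahn--Banach.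

(F3) \emph{Weak convergence.} If $(x_n)$ is bounded in $X$ and $x_n(i)\to x(i)$ for every $i$, where $x\in X$, then $x_n\to x$ weakly in $X$. Indeed, every functional on $X$ extends to an element of $\ell_1$, which is a norm limit of finitely supported elements.

(F4) \emph{Open mapping lemma.} If $T:W\to X$ is bounded, $W$ is complete and $B_X\subset\overline{T(B_W)}$, then $T$ maps the open unit ball of $W$ onto a set containing the open unit ball of $X$. Indeed, let $\|x\|<(1-\tau)^2$ with $0<\tau<1$ and put $y=(1-\tau)^{-2}x$. Choose inductively $w_k\in\tau^kB_W$, $k\ge0$, with $\|y-T(w_0+\dots+w_k)\|\le\tau^{k+1}$. Then $y=Tw$ with $w=\sum w_k$, $\|w\|\le(1-\tau)^{-1}$, and $x=T((1-\tau)^2w)$ with $\|(1-\tau)^2w\|\le1-\tau<1$. In this situation the induced map $W/\ker T\to X$ is an isomorphism whose inverse has norm at most $1$, so $d(X,W/\ker T)\le\|T\|$.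

(F5) \emph{Conditional expectations.} Let $E_k$ replace $g\in L^1$ by its averages over the dyadic intervals of length $2^{-k}$. Then $\|E_k\|=1$ on $L^1$, $E_kg\to g$ in $L^1$ for every $g\in L^1$, the spaces $E_kL^1$ increase with $k$, and $E_kL^1$ is isometric to $\ell_1^{2^k}$ (normalized indicators).

\section{The mechanism in a small case}\label{model}

Take $X=c_0$ and let $J$ be the identity of $\ell_1$, so $U=J^*$ is the identity of $\ell_\infty$. Of course $c_0$ is a quotient of itself; we want to see how the general procedure finds this. Let $P_k$ be the projection onto the first $k$ coordinates, $P_0=0$, and regard $\ell_\infty^n$ as the range of $P_n$ in $\ell_\infty$.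

\paragraph{A lucky choice.} The finite-rank operators $P_k:\ell_\infty\to c_0$ approximate $U$ coordinatewise. For $f_n\in\ell_\infty^n$ put $T(f_n)=\sum_n(P_n-P_{n-1})f_n$. Its $i$-th coordinate is $f_i(i)$, so $T$ is a quotient map from $(\bigoplus\ell_\infty^n)_{c_0}$, a copy of $c_0$, onto $c_0$. Feeding in the same $f\in c_0$, that is, $f_m=P_mf$ for $m\le n$ and $f_m=0$ for $m>n$, gives the partial sum $P_nf$, and $P_nf\to f$.

\paragraph{An unlucky choice.} Local reflexivity, applied to $G=\mathrm{span}(e_1,\dots,e_k)$ and the first $k$ coordinate functionals, may equally well return the norm-one map $g\mapsto g-g(1)e_{k+1}$. The approximations of $U$ are then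
\[
S_kf=P_kf-f(1)e_{k+1},\qquad \|S_k\|=1 \qquad(k\ge1).
\]
With $S_0=0$ and $T(f_n)=\sum_n(S_n-S_{n-1})f_n$ one now finds
\[
(T(f_n))(1)=f_1(1),\qquad (T(f_n))(i)=f_i(i)+f_i(1)-f_{i-1}(1)\quad(i\ge2).
\]
So $T$ is still bounded, but $\|T\|=3$ (take $f_1=-e_1$, $f_2=e_1+e_2$, $i=2$). The partial sums $S_nf$ no longer converge to $f\in c_0$ in norm unless $f(1)=0$, but they converge weakly. At each coordinate $i\ge2$ the trouble comes from one index only: there $S_k$ agrees with $U$ for $k\ge i$ and vanishes for $k<i-1$, but for $k=i-1$ it is neither.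

\paragraph{The repair: average.} Split $\mathbb N$ into consecutive finite intervals $I_1<I_2<\cdots$ with $|I_n|\geq N$, let $V_n$ be the average of $S_k$ over $k\in I_n$, $V_0=0$, and $T(f_n)=\sum_n(V_n-V_{n-1})f_n$ for finitely supported sequences with $f_n\in\ell_\infty^{\max I_n}$. Summation by parts gives $T(f_n)=\sum_nV_n(f_n-f_{n+1})$. Let $i\in I_p$ and let $\theta$ be the proportion of $k\in I_p$ with $k\ge i$. At coordinate $i$, the terms $P_k$ contribute $0$ to $V_n$ for $n<p$, $\theta U$ for $n=p$ and $U$ for $n>p$. The unlucky term occurs for the single index $k=i-1$, with weight $|I_m|^{-1}\le1/N$, where $i-1\in I_m$ (and not at all if $i=1$). Hence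
\[
(T(f_n))(i)=\theta f_p(i)+(1-\theta)f_{p+1}(i)+\text{error},\qquad |\text{error}|\le\tfrac2N\max_n\|f_n\|,
\]
and $\|T\|\le1+2/N$. Seen from one coordinate, and up to small errors, the sequence $V_1,V_2,\dots$ moves from $0$ to $U$ through at most one intermediate operator, $\theta U$, on the segment between them. That is why a convex combination appears. The general proof does exactly this, with blocks of coordinates in place of single ones.

\section{The main construction}

\begin{theorem}\label{core}
Let $X\neq\{0\}$ be a closed subspace of $c_0$, let $Z$ be a Banach space, and let $J:X^*\to Z$ be linear with $\|x^*\|\le\|Jx^*\|\le\lambda\|x^*\|$ for all $x^*$. Let $(P_k)_{k\ge1}$ be finite-rank operators on $Z$ with $\|P_k\|\le\beta<\infty$ and $P_kz\to z$ for every $z\in J(X^*)$. Then for every $\eta>0$ there are integers $1\le l_1<l_2<\cdots$ such that, with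
\[
H_n=P_1(Z)+\dots+P_{l_n}(Z),\qquad W=\Big(\bigoplus_nH_n^*\Big)_{c_0},
\]
there is a surjection $T:W\to X$ with $\|T\|\le\lambda+\eta$ which maps the open unit ball of $W$ onto a set containing the open unit ball of $X$.
\end{theorem}

Note that $\beta$ does not enter the bound for $\|T\|$. Averaging removes it. For the proof, which occupies this section, fix $0<\varepsilon<1$ with $4\varepsilon\le\eta$, and let
\[
U=J^*:Z^*\to X^{**},\qquad \|U\|\le\lambda,\qquad g_i=Jj^*e_i^*\in Z,
\]
so that $(Uh)(i)=\langle h,g_i\rangle$ for $h\in Z^*$.

\subsection{Finite-rank approximations of $U$ with values in $X$}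

The operator $UP_k^*$ has finite rank but its values lie in $X^{**}$. Let $G_k=UP_k^*(Z^*)$ and $F_k=\mathrm{span}(j^*e_1^*,\dots,j^*e_k^*)\subset X^*$. By (F1) there is $R_k:G_k\to X$ with $\|R_k\|\le1+\varepsilon$ which does not change the pairings with $F_k$, that is, the first $k$ coordinates. Put
\[
S_k=R_kUP_k^*:Z^*\to X .
\]
Then $S_k$ has finite rank, $\|S_k\|\le(1+\varepsilon)\lambda\beta\le2\lambda\beta$, and since $P_k^*h=h\circ P_k$,
\begin{equation}\label{depends}
S_kh\ \text{ depends only on the restriction } h|_{P_k(Z)} .
\end{equation}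

\begin{lemma}\label{twolimits}
\textup{(a)} For each $m$, $\|S_k-U\|_{[1,m]}\to0$ as $k\to\infty$.
\textup{(b)} For each $k$, $\|S_k\|_{(m,\infty)}\to0$ as $m\to\infty$.
\end{lemma}

\begin{proof}
(a) For $i\le m\le k$ we have $(S_kh)(i)=\langle UP_k^*h,j^*e_i^*\rangle=\langle P_k^*h,g_i\rangle=\langle h,P_kg_i\rangle$. Hence $|(S_kh-Uh)(i)|\le\|h\|\,\|P_kg_i-g_i\|$, and $\max_{i\le m}\|P_kg_i-g_i\|\to0$ as $k\to\infty$, because $g_i\in J(X^*)$.

(b) $S_k(B_{Z^*})$ is a bounded subset of a finite-dimensional subspace of $c_0$, so it is relatively compact in $c_0$, and the coordinates of the elements of such a set tend to $0$ uniformly on the set.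
\end{proof}

Part (b) is where we use that the values of $S_k$ lie in $X\subset c_0$; it can fail for $UP_k^*$, whose values correspond only to elements of $\ell_\infty$.

\subsection{Blocks of coordinates}

By Lemma~\ref{twolimits} choose alternately $k_1,m_1,k_2,m_2,\dots$ with $k_1<k_2<\cdots$ and $0=m_0<m_1<\cdots$ so that the operators $A_s=S_{k_s}$ satisfy
\[
\|A_s-U\|_{[1,m_{s-1}]}\le\varepsilon2^{-s},\qquad \|A_s\|_{(m_s,\infty)}\le\varepsilon2^{-s}.
\]
(Given $m_{s-1}$, use (a) to find $k_s$ and then (b) to find $m_s$; for $s=1$ the first condition is void.) The blocks $B_r=(m_{r-1},m_r]\cap\mathbb N$, $r\ge1$, partition $\mathbb N$. If $s>r$, then $B_r\subset[1,m_{s-1}]$; if $s<r$, then $B_r\subset(m_s,\infty)$. Hence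
\begin{equation}\label{tri}
\|A_s-U\|_{B_r}\le\varepsilon2^{-s}\ (s>r),\qquad \|A_s\|_{B_r}\le\varepsilon2^{-s}\ (s<r),\qquad \|A_r\|\le2\lambda\beta .
\end{equation}
Up to small errors, the operator $A_s$ thus looks as follows on the block $B_r$:
\[
\begin{array}{c|ccccc}
 & A_1&A_2&A_3&A_4&\cdots\\ \hline
B_1&\ast&U&U&U&\cdots\\
B_2&0&\ast&U&U&\cdots\\
B_3&0&0&\ast&U&\cdots
\end{array}
\]
About the entries $\ast$ we know only that their norm is at most $2\lambda\beta$; they are the unlucky terms of Section~\ref{model}. Each row contains only one of them, so averaging over long stretches of columns makes them harmless.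

\subsection{Averaging}

Partition $\mathbb N$ into consecutive finite intervals $I_1<I_2<\cdots$ with $N_n=|I_n|\ge2\lambda\beta n/\varepsilon$. Put $V_0=0$ and, for $n\ge1$,
\[
V_n=\frac1{N_n}\sum_{s\in I_n}A_s,\qquad D_n=V_n-V_{n-1},\qquad \delta_n=\varepsilon\sum_{s\in I_n}2^{-s},\qquad\text{so}\quad \sum_n\delta_n=\varepsilon .
\]

\begin{lemma}\label{avg}
Let $r\in I_p$ and $\theta=\#\{s\in I_p:s>r\}/N_p\in[0,1]$. Then
\[
\|V_n\|_{B_r}\le\delta_n\ (n<p),\qquad \|V_p-\theta U\|_{B_r}\le\delta_p+\frac{\varepsilon}{p},\qquad \|V_n-U\|_{B_r}\le\delta_n\ (n>p).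
\]
\end{lemma}

\begin{proof}
The case $n=0$ is trivial. If $1\le n<p$, every $s\in I_n$ satisfies $s<r$, so $\|V_n\|_{B_r}\le N_n^{-1}\sum_{s\in I_n}\varepsilon2^{-s}\le\delta_n$ by \eqref{tri}. If $n>p$, every $s\in I_n$ satisfies $s>r$, and in the same way $\|V_n-U\|_{B_r}\le N_n^{-1}\sum_{s\in I_n}\varepsilon 2^{-s}\le\delta_n$. For $n=p$,
\[
V_p-\theta U=\frac1{N_p}\Big[\sum_{s\in I_p,\,s>r}(A_s-U)+\sum_{s\in I_p,\,s<r}A_s+A_r\Big].
\]
By \eqref{tri} the two sums together contribute at most $\delta_p$, and the last term at most $2\lambda\beta/N_p\le\varepsilon/p$.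
\end{proof}

(Here $\delta_0:=0$.)

\subsection{The operator $T$ and its norm}

Let $l_n=k_{\max I_n}$ and $H_n=P_1(Z)+\dots+P_{l_n}(Z)$. By \eqref{depends}, $D_nh$ depends only on $h|_{H_n}$, since only operators $S_k$ with $k\le l_n$ occur in $V_n$ and $V_{n-1}$. Every functional on $H_n$ is the restriction of an element of $Z^*$. So there is a linear map $\widetilde D_n:H_n^*\to X$ with $\widetilde D_n(h|_{H_n})=D_nh$ for $h\in Z^*$. For finitely supported $(h_n)\in W$ define
\[
T(h_n)=\sum_n\widetilde D_nh_n\in X .
\]

\begin{lemma}\label{norm}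
$\|T(h_n)\|\le(\lambda+4\varepsilon)\max_n\|h_n\|$ for every finitely supported $(h_n)\in W$.
\end{lemma}

\begin{proof}
Let $\max_n\|h_n\|\le1$, and let $\hat h_n\in Z^*$ be a norm-preserving extension of $h_n$, with $\hat h_n=0$ if $h_n=0$. Since $V_0=0$, summation by parts gives the finite sum
\[
T(h_n)=\sum_{n\ge1}(V_n-V_{n-1})\hat h_n=\sum_{n\ge1}V_n(\hat h_n-\hat h_{n+1}).
\]
Fix a coordinate $i\in B_r$ with $r\in I_p$. We have $\|\hat h_n-\hat h_{n+1}\|\le2$, so by Lemma~\ref{avg} we may replace, in the $i$-th coordinate, $V_n$ by $0$ for $n<p$, by $\theta U$ for $n=p$, and by $U$ for $n>p$, at a total cost of at most $2\sum_n\delta_n+2\varepsilon/p\le4\varepsilon$. After the replacement the sum telescopes to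
\[
\theta U(\hat h_p-\hat h_{p+1})+\sum_{n>p}U(\hat h_n-\hat h_{n+1})=U\big(\theta\hat h_p+(1-\theta)\hat h_{p+1}\big).
\]
The argument of $U$ on the right is a convex combination of two elements of $B_{Z^*}$, so the $i$-th coordinate of the right-hand side has modulus at most $\lambda$. Hence $|(T(h_n))(i)|\le\lambda+4\varepsilon$ for every $i$.
\end{proof}

Consequently $T$ extends to an operator $T:W\to X$ with $\|T\|\le\lambda+4\varepsilon\le\lambda+\eta$.

\subsection{$T$ is onto}

By (F4) it is enough to show $B_X\subset\overline{T(B_W)}$. Let $x\in B_X$. By (F2) there is $h\in B_{Z^*}$ with $Uh=x$. Feed $h$ into all slots up to the $n$-th: the sequence $h^{(n)}=(h|_{H_1},\dots,h|_{H_n},0,0,\dots)$ lies in $B_W$ and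
\[
Th^{(n)}=\sum_{q\le n}D_qh=V_nh .
\]
For a coordinate $i\in B_r$ with $r\in I_p$, Lemma~\ref{avg} gives $|(V_nh)(i)-x(i)|\le\delta_n$ for all $n>p$, and $\delta_n\to0$. Moreover $\|V_nh\|\le\|T\|$. Since $x\in X$, (F3) shows that $V_nh\to x$ weakly in $X$. The set $T(B_W)$ is convex, so its weak and norm closures coincide, and $x\in\overline{T(B_W)}$. This proves Theorem~\ref{core}. \qed

\begin{remark}
Averaging serves the constant only. If we drop the lower bound on $N_n$ and take $N_n=1$ for all $n$, the proof of Lemma~\ref{avg} gives $\delta_p+2\lambda\beta$ in place of $\delta_p+\varepsilon/p$, the proof of Lemma~\ref{norm} gives $\|T\|\le\lambda+4\lambda\beta+2\varepsilon$, and the proof that $T$ is onto is unchanged.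
\end{remark}

\begin{remark}
In the proof of Theorem~\ref{core} the hypothesis $X\subset c_0$ entered three times: the norm of $X^{**}$ is the supremum of the coordinates, finite-rank operators into $X$ have uniformly small tails (Lemma~\ref{twolimits}(b)), and bounded coordinatewise convergence in $X$ is weak convergence (F3). The lower estimate for $J$ was used only in the lifting (F2).
\end{remark}

\section{Proofs of the main results}

\begin{proof}[Proof of Theorem~\ref{A}]
If $X$ is isomorphic to a quotient of $c_0$, use \eqref{easy}. Conversely, suppose $X^*$ embeds into $L^1$; after scaling there is a $\lambda$-embedding $J$ of $X^*$ into $Z=L^1$ for some $\lambda$. Apply Theorem~\ref{core} with the conditional expectations $P_k=E_k$ and $\beta=1$. By (F5), $H_n=E_{l_n}L^1$ is isometric to $\ell_1^{2^{l_n}}$, so $H_n^*$ is isometric to $\ell_\infty^{2^{l_n}}$ and $W$ is isometric to $c_0$. The bound on the distance is contained in (F4).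
\end{proof}

\begin{proof}[Proof of Theorem~\ref{C}]
Let $J$ be a $\lambda$-embedding of $X^*$ into $Z$. The space $X^*$ is separable, because $j^*:\ell_1\to X^*$ is onto; hence so is $J(X^*)$. Let $(z_i)$ be dense in $J(X^*)$. By the BAP there are finite-rank operators $P_k$ on $Z$ with $\|P_k\|\le\beta$ and $\|P_kz_i-z_i\|\le1/k$ for $i\le k$. So $P_kz_i\to z_i$ for every $i$, and, the $P_k$ being uniformly bounded, $P_kz\to z$ for all $z\in J(X^*)$. Theorem~\ref{core} gives the first assertion.

For the last one, the separable space $X^*$ embeds isometrically into $Z=C[0,1]$, which has the MAP: piecewise linear interpolation at the points $i/k$, $0\le i\le k$, is a norm-one finite-rank operator and converges, as $k\to\infty$, to the identity uniformly on compact sets. So we may take $\lambda=1$, and (F4) gives $d(X,W/\ker T)\le1+\eta$. (For $X=\{0\}$ there is nothing to prove.)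
\end{proof}

\begin{proof}[Proof of Theorem~\ref{B}]
Since $X\ne\{0\}$, all four numbers are at least $1$. We show $e_1\le q\le e\le e_1$ and $f\le e\le f$.

\emph{$e_1\le q$.} Let $S:X\to c_0/M$ be an isomorphism with $\|S\|\,\|S^{-1}\|<\mu$. Its adjoint is an isomorphism of $(c_0/M)^*=M^\perp\subset\ell_1$ onto $X^*$, and $J=\|S\|(S^*)^{-1}:X^*\to\ell_1$ satisfies $\|x^*\|\le\|Jx^*\|\le\|S\|\,\|S^{-1}\|\,\|x^*\|$. So $X^*$ $\mu$-embeds into $\ell_1$.

\emph{$q\le e$} is Theorem~\ref{A}, and \emph{$e\le e_1$} holds because $\ell_1$ embeds isometrically into $L^1$.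

\emph{$f\le e$.} Let $J$ be a $\lambda$-embedding of $X^*$ into $L^1$, let $F\subset X^*$ be finite-dimensional and let $0<\tau<1$. The contractions $E_k$ converge to the identity uniformly on the compact unit sphere of $J(F)$. So for $k$ large, $(1-\tau)\|g\|_1\le\|E_kg\|_1\le\|g\|_1$ for $g\in J(F)$. Since $E_kL^1$ is isometric to $\ell_1^{2^k}\subset\ell_1$, the map $(1-\tau)^{-1}E_kJ$ shows that $F$ $\lambda(1-\tau)^{-1}$-embeds into $\ell_1$. Hence $f\le\lambda(1-\tau)^{-1}$; let $\tau\to0$.

\emph{$e\le f$.} Suppose every finite-dimensional $F\subset X^*$ has a $\lambda$-embedding $J_F:F\to\ell_1$. Let $\mathcal U$ be an ultrafilter on the set of these $F$ which contains $\{F:F\supset F_0\}$ for every $F_0$. For $x^*\in X^*$ let $Jx^*$ be the class of $(J_Fx^*)_F$ in the ultrapower of $\ell_1$ along $\mathcal U$, where $J_Fx^*:=0$ if $x^*\notin F$. For given $x^*,y^*$ the set of $F$ containing both belongs to $\mathcal U$, so $J$ is linear; and $\|Jx^*\|=\lim_{\mathcal U}\|J_Fx^*\|$ lies between $\|x^*\|$ and $\lambda\|x^*\|$. By a theorem of Dacunha-Castelle and Krivine this ultrapower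 is isometric to $L_1(\mu)$ for some measure $\mu$. Since $X^*$ is separable, as a quotient of $\ell_1$, so is $J(X^*)$, and separable subspaces of $L_1(\mu)$ embed isometrically into $L^1([0,1])$. (Such a subspace lives on a $\sigma$-finite set and on a countably generated $\sigma$-algebra; a change of density makes the measure a probability measure, and its separable measure algebra embeds into that of $[0,1]$.) Thus $X^*$ $\lambda$-embeds into $L^1$.
\end{proof}

In particular the bound $\lambda+\eta$ of Theorem~\ref{A} cannot be improved, apart from the arbitrary $\eta>0$.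

\begin{proof}[Proof of Corollary~\ref{D}]
If $X\simeq c_0/M$, then $X^*$ embeds into $L^1$ by \eqref{easy}, and $X$ is isomorphic to a subspace of $c_0$ by the theorem of Johnson and Zippin \cite{JZ}; see also Alspach \cite{Al}. Conversely, apply Theorem~\ref{A} to an isomorphic copy of $X$ in $c_0$ (the case $X=\{0\}$ is trivial).
\end{proof}

\begin{thebibliography}{9}
\bibitem{Al} Alspach, Proc.\ AMS 76 (1979).
\bibitem{JZ} Johnson and Zippin, Israel J. Math.\ 17 (1974).
\bibitem{source} \emph{On subspaces of $L^1$ which embed into $\ell_1$}, \texttt{http://kaltonmemorial.missouri.edu/docs/crelle1996.pdf}.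
\end{thebibliography}

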